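# The inner mapping radius of a univalent harmonic map is less than 4

## 1. Squeezing a half-plane

Write $\mathbb D$ for the open unit disk. The map $s(z)=z/(1-z)$ is conformal from $\mathbb D$ onto the half-plane $\{\operatorname{Re}s>-\tfrac12\}$, with $s(0)=0$ and $s'(0)=1$. Fix $b\in[0,1)$ and put
$$f(z)=s(z)+b\,\overline{s(z)} .$$
If $s=\xi+i\eta$, then $f=(1+b)\xi+i(1-b)\eta$. So $f$ is $s$ followed by a real-linear map that stretches horizontally by $1+b$ and squeezes vertically by $1-b$. It is one-to-one, and its image is the half-plane $H=\{\operatorname{Re}w>-\tfrac{1+b}2\}$.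

Compare $f$ with the *conformal* map $F$ of $\mathbb D$ onto the same half-plane with $F(0)=0$, $F'(0)>0$. It is $F(z)=(1+b)\,z/(1-z)$, and $F'(0)=1+b$. Both $f$ and $F$ fill $H$. The analytic part of $f$ is $s$, whose derivative at $0$ is $1$, while $F'(0)=1+b$. As $b\to1$ the ratio approaches $2$. If $f$ itself is conformal ($b=0$), the ratio is $1$.

The same experiment works with the Koebe function $k(z)=z/(1-z)^2$, which maps $\mathbb D$ onto $\mathbb C\setminus(-\infty,-\frac14]$. The linear map $w\mapsto w+b\bar w$ sends this slit plane onto $\mathbb C\setminus(-\infty,-\frac{1+b}4]$. So $f=k+b\bar k$ has the same image as $F=(1+b)k$, and the ratio is again $1+b<2$.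

A map $h+\bar g$ with $h,g$ analytic need not come from one linear squeeze: the amount of squeezing may vary with the point. If its analytic part has derivative $1$ at $0$, how large can $F'(0)$ be?

## 2. The class $S_H$, conformal radius, and the theorems

**Definition (the class $S_H$).** A complex-valued harmonic function on $\mathbb D$ has the form $f=h+\bar g$ with $h,g$ analytic. The class $S_H$ consists of those $f=h+\bar g$ that are univalent (one-to-one) and sense-preserving in $\mathbb D$ and satisfy $h(0)=g(0)=0$, $h'(0)=1$. We write $b_1=g'(0)$. The subclass with $b_1=0$ is $S_H^O$.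

With the Wirtinger derivatives, $f_z=h'$ and $f_{\bar z}=\overline{g'}$, so the Jacobian of $f$ is $|h'|^2-|g'|^2$. Lewy's theorem (H. Lewy, Bull. AMS 42 (1936)) says that a univalent harmonic map has non-vanishing Jacobian. So if $f$ is univalent and sense-preserving, then $|h'|^2-|g'|^2>0$ everywhere. In particular $h'\neq0$, and the following function makes sense.

**Definition (dilatation).** $\omega=g'/h'$. It is analytic in $\mathbb D$ with $|\omega|<1$.

For $s+b\bar s$ and $k+b\bar k$ in Section 1 we have $\omega\equiv b$.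

**Definition (conformal radius).** Let $\Omega\subsetneq\mathbb C$ be a simply connected domain and $w\in\Omega$. Then $R_\Omega(w)=|F'(0)|$, where $F:\mathbb D\to\Omega$ is conformal and onto with $F(0)=w$. The map $F$ is unique up to a rotation of $\mathbb D$, so the number is well defined.

**Definition (inner mapping radius).** For $f\in S_H$, $\rho(f)=R_{f(\mathbb D)}(0)$, that is, $F'(0)$ for the Riemann map $F$ of $f(\mathbb D)$ with $F(0)=0$, $F'(0)>0$.

Since $f$ is a homeomorphism onto its image, $f(\mathbb D)$ is a simply connected domain. That $f(\mathbb D)\ne\mathbb C$ is part of Theorem 1. Section 1 computed $\rho=1+b$ twice.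

It is known that $0<\rho(f)\le2\pi$ for all $f\in S_H$. The question, stated as Open Problem 6 in doi:10.1007/978-81-322-2113-5_2, is to prove $\rho(f)\le 4$ or to find $f\in S_H$ with $\rho(f)>4$. The inequality is true, and these notes prove the following.

**Theorem 1.** Let $f=h+\bar g$ be harmonic, univalent and sense-preserving in $\mathbb D$ (no normalization), and let $\Omega=f(\mathbb D)$. Then $\Omega\ne\mathbb C$ and
$$R_\Omega(f(z))<4\,(1-|z|^2)\,|h'(z)|\qquad(z\in\mathbb D).$$
In particular $\rho(f)<4$ for every $f\in S_H$.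

**Theorem 2.** $\{\rho(f):f\in S_H\}=(0,4)$ exactly. Moreover, for each $b\in[0,1)$, $\ \sup\{\rho(f):f\in S_H,\ b_1=b\}\ge2(1+b)$.

**Theorem 3.** Let $f\in S_H$.

(a) $\rho(f)\le\sqrt{9+7|b_1|^2}$. In particular $\rho(f)\le3$ for $f\in S_H^O$.

(b) If $|\omega|\le k<1$ in $\mathbb D$, then $\rho(f)\le\sqrt{1+14k+k^2}$.

Theorems 2 and 3(a) give
$$2(1+b)\le\sup\{\rho(f):f\in S_H,\ b_1=b\}\le\sqrt{9+7b^2}\qquad(0\le b<1),$$
and both sides tend to $4$ as $b\to1$. The exact supremum for fixed $b<1$ is not determined here. For $S_H^O$ it lies in $[2,3]$.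

**Textbook facts on conformal radius.** Let $\Omega\subsetneq\mathbb C$ be simply connected.

(i) *Monotonicity.* If $\Omega'\subset\Omega$ is a simply connected domain, then $R_{\Omega'}\le R_\Omega$ on $\Omega'$. This is the Schwarz lemma applied to $F^{-1}\circ F'$, where $F'$ and $F$ here denote the Riemann maps of $\Omega'$ and $\Omega$ at the same point.

(ii) *Koebe.* $R_\Omega(w)\le4\operatorname{dist}(w,\partial\Omega)$. Indeed, if $F$ is the Riemann map at $w$ with $F'(0)=R=R_\Omega(w)$, then $(F-w)/R$ lies in the class $S$ of univalent analytic functions $\zeta+a_2\zeta^2+\cdots$ on $\mathbb D$. Koebe's one-quarter theorem says that its image contains the disk of radius $\frac14$ about $0$.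

(iii) *Exhaustion.* If simply connected domains $\Omega_r$ containing $w$ increase to $\Omega$ as $r\uparrow1$, then $R_{\Omega_r}(w)\to R_\Omega(w)$. For $s<1$ the set $\overline{F(s\mathbb D)}$ is compact in $\Omega$, so it lies in $\Omega_r$ for $r$ near $1$. Since $\zeta\mapsto F(s\zeta)$ is the Riemann map of $F(s\mathbb D)$ at $w$, fact (i) gives $sR_\Omega(w)\le R_{\Omega_r}(w)\le R_\Omega(w)$. Now let $r\to1$, then $s\to1$.

(iv) *Moving the point.* If $F:\mathbb D\to\Omega$ is conformal and onto, then $R_\Omega(F(\zeta))=|F'(\zeta)|(1-|\zeta|^2)$. To see this, compose $F$ with $T(\xi)=(\xi+\zeta)/(1+\bar\zeta\xi)$, for which $T(0)=\zeta$ and $T'(0)=1-|\zeta|^2$.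

For example, $R_{\mathbb D}(\zeta)=1-|\zeta|^2$. At a point at distance $d$ from the boundary, a half-plane has conformal radius $2d$. The slit plane $\mathbb C\setminus(-\infty,-d]$ has conformal radius $4d$ at $0$, because its Riemann map is $4d\,k(z)$. So the slit plane gives equality in Koebe's inequality.

## 3. Slit planes with inner mapping radius close to 4

In Section 1 the half-plane had distance $d=\frac{1+b}2$ from $0$ to the boundary, close to $1$, but $R=2d$. The slit plane had the better ratio $R=4d$, but $d=\frac{1+b}4$ was only close to $\frac12$. To reach $4$ we want a slit plane with $d$ close to $1$. The following family achieves this.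

Let $\delta,\varepsilon>0$ and
$$\zeta=\frac{1+z}{2(1-z)}=x+iy,$$
which maps $\mathbb D$ onto $\{x>0\}$, with $\zeta(0)=\frac12$ and $\zeta'(0)=1$. Put
$$P=2\zeta+\delta\zeta^2,\qquad Q=\varepsilon\zeta^2,\qquad f_0=\operatorname{Re}P+i\operatorname{Im}Q .$$
Then $f_0=h_0+\overline{g_0}$ with $h_0=\frac{P+Q}2$ and $g_0=\frac{P-Q}2$, because $\frac{P+\bar P}2+\frac{Q-\bar Q}2=\operatorname{Re}P+i\operatorname{Im}Q$. In coordinates $f_0=u+iv$ with
$$u=2x+\delta(x^2-y^2),\qquad v=2\varepsilon xy .$$

**Step 1: $f_0$ has positive Jacobian.** We must check $|g_0'|<|h_0'|$. The change of variable $z\mapsto\zeta$ multiplies both derivatives by the same non-zero factor, so we may differentiate in $\zeta$. The inequality $|P'-Q'|<|P'+Q'|$ is equivalent to $\operatorname{Re}(P'\overline{Q'})>0$, and, since $Q'=2\varepsilon\zeta\ne0$, to $\operatorname{Re}(P'/Q')>0$. Here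
$$\frac{P'}{Q'}=\frac{2+2\delta\zeta}{2\varepsilon\zeta}=\frac1\varepsilon\Big(\frac1\zeta+\delta\Big),$$
and $\operatorname{Re}(1/\zeta)>0$ in the right half-plane.

**Step 2: $f_0$ is univalent with image $\mathbb C\setminus(-\infty,0]$.** We show this one horizontal line at a time. Fix $v\neq0$. The points of $\{x>0\}$ with this value of $v$ are given by $y=v/(2\varepsilon x)$, $x\in(0,\infty)$, and on them
$$u=2x+\delta\Big(x^2-\frac{v^2}{4\varepsilon^2x^2}\Big)$$
increases strictly from $-\infty$ to $\infty$. So the whole line at height $v$ is covered, each point once. For $v=0$ we have $y=0$ and $u=2x+\delta x^2$, which increases strictly from $0$ to $\infty$. So exactly the positive half-line is covered, each point once.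

**Step 3: normalize and read off $\rho$.** At $z=0$ we have $\zeta=\frac12$, so $f_0(0)=1+\frac\delta4$ and
$$h_0'(0)=\frac{2+\delta+\varepsilon}2,\qquad g_0'(0)=\frac{2+\delta-\varepsilon}2 .$$
Since $h_0'(0)>0$, the function $f=(f_0-f_0(0))/h_0'(0)$ lies in $S_H$ once the additive constants of $h$ and $g$ are adjusted. Its image is $\mathbb C\setminus(-\infty,-d]$ with
$$d=\frac{1+\delta/4}{(2+\delta+\varepsilon)/2}=\frac{4+\delta}{2(2+\delta+\varepsilon)} .$$
Hence
$$\rho(f)=4d=\frac{2(4+\delta)}{2+\delta+\varepsilon}=\frac{4+\delta}{2+\delta}\,(1+b_1),\qquad b_1=\frac{2+\delta-\varepsilon}{2+\delta+\varepsilon}. \tag{1}$$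
The last form uses $1+b_1=\frac{2(2+\delta)}{2+\delta+\varepsilon}$.

**Step 4: all values in $(0,4)$, and prescribed $b_1$.** This step extracts from (1) what Theorem 2 needs. As $\delta,\varepsilon\to0$, $\rho\to4$. As $\varepsilon\to\infty$ with $\delta$ fixed, $\rho\to0$. Since $\rho$ is continuous on the connected set $(0,\infty)^2$, it takes every value in $(0,4)$. For fixed $b\in[0,1)$ choose $\varepsilon=(2+\delta)\frac{1-b}{1+b}>0$. Then $2+\delta-\varepsilon=(2+\delta)\frac{2b}{1+b}$ and $2+\delta+\varepsilon=(2+\delta)\frac2{1+b}$, so $b_1=b$. Letting $\delta\to0$ in (1) gives $\rho\to2(1+b)$, so the supremum over $b_1=b$ is at least $2(1+b)$.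

This proves Theorem 2 except for one statement, that $\rho(f)$ never leaves $(0,4)$. Positivity is clear from the definition, so what remains is $\rho(f)<4$, which is Theorem 1.

## 4. Koebe at the origin, and disks of radius near $\pi/2$

Fact (ii) at the origin says $\rho(f)\le4\,d(f)$, where $d(f)=\operatorname{dist}(0,\partial f(\mathbb D))$. So $\rho\le4$ would follow at once from $d(f)\le1$ on $S_H$. All the examples above satisfy it. But it is false.

**Example.** We construct maps in $S_H$ whose images are disks about $0$ with radius as close to $\frac\pi2$ as we like. For $0<\varepsilon<1$ let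
$$\varphi(\theta)=\frac{\cos\theta+i\varepsilon\sin\theta}{\sqrt{\cos^2\theta+\varepsilon^2\sin^2\theta}} ,$$
that is, squeeze the unit circle to an ellipse and project radially back to the circle. This is a homeomorphism of the circle onto itself. By the Radó–Kneser–Choquet theorem (the harmonic extension of a homeomorphism of the circle onto the boundary of a bounded convex domain is univalent onto that domain), its harmonic extension $f$ maps $\mathbb D$ univalently onto $\mathbb D$. Since $\varphi(\theta+\pi)=-\varphi(\theta)$, we have $f(0)=0$. The coefficients of $z$ and $\bar z$ are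
$$a_1=\frac1{2\pi}\int_0^{2\pi}\frac{\cos^2\theta+\varepsilon\sin^2\theta}{\sqrt{\cos^2\theta+\varepsilon^2\sin^2\theta}}\,d\theta,\qquad
a_{-1}=\frac1{2\pi}\int_0^{2\pi}\frac{\cos^2\theta-\varepsilon\sin^2\theta}{\sqrt{\cos^2\theta+\varepsilon^2\sin^2\theta}}\,d\theta,$$
where the odd parts of the integrands have dropped out. Since $a_1+a_{-1}>0$ and $a_1-a_{-1}>0$, the Jacobian $a_1^2-a_{-1}^2$ at $0$ is positive. By Lewy's theorem the Jacobian is positive everywhere, so $f$ is sense-preserving. Thus $f/a_1\in S_H$ and its image is the disk of radius $1/a_1$ about $0$. The integrand of $a_1$ is $\operatorname{Re}(\varphi e^{-i\theta})\in[-1,1]$ and tends to $|\cos\theta|$ as $\varepsilon\to0$ wherever $\cos\theta\ne0$. By bounded convergence, $a_1\to\frac1{2\pi}\cdot4=\frac2\pi$, and the radii tend to $\frac\pi2>1$.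

So a bound $d(f)\le C$ on $S_H$ requires $C\ge\frac\pi2$, and Koebe's inequality at the origin alone cannot give a constant below $4\cdot\frac\pi2=2\pi$. The loss comes from using Koebe at a deep interior point: for these images, which are disks, $\rho=d$ and not $4d$. We will instead use Koebe's inequality only *near the boundary*, where the distance can be estimated by integrating over a short segment, and carry the result inward with a maximum principle. The differential inequality that carries it needs bounds on the second derivatives of $\log R_\Omega$.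

## 5. Second derivatives of $\log R_\Omega$

**Lemma 1.** Let $\Omega\subsetneq\mathbb C$ be a simply connected domain and $L=\log R_\Omega$. Then $L$ is smooth on $\Omega$, and
$$L_{w\bar w}=-R_\Omega^{-2},\qquad|L_{ww}|\le7R_\Omega^{-2}.$$

For $\Omega=\mathbb D$ we have $L=\log(1-|w|^2)$, $L_{w\bar w}=-(1-|w|^2)^{-2}$ and $L_{ww}=-\bar w^2(1-|w|^2)^{-2}$, so here $|L_{ww}|\le R^{-2}$. For a slit plane we shall see $7$ attained.

**Proof.** Fix $w_0\in\Omega$, write $R=R_\Omega(w_0)$, and let $F:\mathbb D\to\Omega$ be conformal and onto with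
$$F(\zeta)=w_0+R(\zeta+a_2\zeta^2+a_3\zeta^3+\cdots).$$

**Step 1: express $L$ through $F$.** The aim is a formula that can be differentiated. By fact (iv),
$$L(F(\zeta))=\tfrac12\log F'+\tfrac12\overline{\log F'}+\log(1-\zeta\bar\zeta),$$
with a branch of $\log F'$ on $\mathbb D$. This is smooth in $\zeta$, and $F$ is biholomorphic, so $L$ is smooth.

**Step 2: first derivative and mixed derivative.** We compute $L_w$ and $L_{w\bar w}$ along $F$. Since $F$ is analytic, $\partial_\zeta(A\circ F)=(A_w\circ F)F'$ and $\partial_{\bar\zeta}(A\circ F)=(A_{\bar w}\circ F)\overline{F'}$ for every smooth $A$. Hence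
$$L_w\circ F=\frac1{F'}\Big(\frac12\frac{F''}{F'}-\frac{\bar\zeta}{1-|\zeta|^2}\Big). \tag{2}$$
Apply $\frac1{\overline{F'}}\partial_{\bar\zeta}$. Only the term with $\bar\zeta$ contributes, and $\partial_{\bar\zeta}\frac{\bar\zeta}{1-\zeta\bar\zeta}=\frac1{(1-|\zeta|^2)^2}$. So
$$L_{w\bar w}\circ F=-\frac1{|F'|^2(1-|\zeta|^2)^2}=-\frac1{(R_\Omega\circ F)^2} .$$

**Step 3: the derivative $L_{ww}$ at $w_0$.** We express it through $a_2,a_3$ by applying $\frac1{F'}\partial_\zeta$ to (2) and setting $\zeta=0$. From $F'=R(1+2a_2\zeta+3a_3\zeta^2+\cdots)$ we get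
$$\frac{F''}{F'}=2a_2+(6a_3-4a_2^2)\zeta+\cdots .$$
At $\zeta=0$: $F'=R$; $\ \partial_\zeta(1/F')=-F''/F'^2=-2a_2/R$; the bracket in (2) equals $a_2$; and its $\zeta$-derivative is $\frac12(6a_3-4a_2^2)$, because $\partial_\zeta\frac{\bar\zeta}{1-\zeta\bar\zeta}=\frac{\bar\zeta^2}{(1-\zeta\bar\zeta)^2}$ vanishes there. Therefore
$$R^2L_{ww}(w_0)=\tfrac12(6a_3-4a_2^2)-2a_2\cdot a_2=3a_3-4a_2^2. \tag{3}$$

**Step 4: bound the coefficient expression.** The function $F_0=(F-w_0)/R=\zeta+a_2\zeta^2+\cdots$ is in the class $S$, so $|a_2|\le2$. For $|\zeta|>1$ the univalent function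
$$\frac1{F_0(1/\zeta)}=\zeta-a_2+(a_2^2-a_3)\zeta^{-1}+\cdots$$
is subject to the area theorem ($\sum n|c_n|^2\le1$ for the coefficients $c_n$ of $\zeta^{-n}$, $n\ge1$), which gives $|a_3-a_2^2|\le1$. Hence
$$|3a_3-4a_2^2|=|3(a_3-a_2^2)-a_2^2|\le3+4=7,$$
and (3) gives the claim at $w_0$, which was arbitrary. $\blacksquare$

For $F=k$, with $a_2=2$, $a_3=3$, we get $3a_3-4a_2^2=9-16=-7$. The same holds for $(1+b)k$, since a positive factor changes only $R$.

## 6. Comparing $R_\Omega\circ f$ with $|h'|(1-|z|^2)$

Let $f=h+\bar g$ be harmonic, univalent and sense-preserving in $\mathbb D$ with $\Omega=f(\mathbb D)\ne\mathbb C$. Put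
$$\Phi(z)=\log R_\Omega(f(z))-\log|h'(z)|-\log(1-|z|^2)\qquad(z\in\mathbb D),$$
a smooth function on $\mathbb D$. Theorem 1 says $e^\Phi<4$. If $f\in S_H$, then $e^{\Phi(0)}=\rho(f)$. For other $z$, let $T$ be the disk automorphism of fact (iv) with $T(0)=z$. The map $f\circ T$ is again harmonic, univalent and sense-preserving with image $\Omega$, and its analytic part has derivative $h'(z)(1-|z|^2)$ at $0$. So $e^{\Phi(z)}$ is the ratio of Section 1 with $z$ in the role of the base point. If $f$ is conformal, $\Phi\equiv0$ by fact (iv).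

If $\Phi$ were subharmonic, its values near the circle would control it inside. Here is what is true.

**Lemma 2.** For all $z\in\mathbb D$, with $t=|\omega(z)|$,
$$(1-|z|^2)^2\,\partial_z\partial_{\bar z}\Phi(z)\ \ge\ 1-(1+14t+t^2)\,e^{-2\Phi(z)} .$$
Consequently, at a local maximum of $\Phi$, $\ e^{2\Phi}\le1+14t+t^2<16$.

**Proof.** **Step 1: differentiate $L\circ f$, where $L=\log R_\Omega$.** We need its mixed derivative. Recall $f_z=h'$, $f_{\bar z}=\overline{g'}$, $(\bar f)_z=g'$, $(\bar f)_{\bar z}=\overline{h'}$. By the chain rule,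
$$\partial_z(L\circ f)=L_wh'+L_{\bar w}g' .$$
The functions $h',g'$ are analytic, so $\partial_{\bar z}$ acts only on $L_w\circ f$ and $L_{\bar w}\circ f$:
$$\partial_{\bar z}(L_w\circ f)=L_{ww}\overline{g'}+L_{w\bar w}\overline{h'},\qquad\partial_{\bar z}(L_{\bar w}\circ f)=L_{w\bar w}\overline{g'}+L_{\bar w\bar w}\overline{h'} .$$
Since $L$ is real, $L_{\bar w\bar w}=\overline{L_{ww}}$, and we obtain
$$\partial_{\bar z}\partial_z(L\circ f)=L_{w\bar w}(|h'|^2+|g'|^2)+2\operatorname{Re}(L_{ww}h'\overline{g'}). \tag{4}$$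

**Step 2: insert Lemma 1.** With $|g'|=t|h'|$, Lemma 1 bounds the right side of (4) from below:
$$\partial_{\bar z}\partial_z(L\circ f)\ge-\frac{|h'|^2}{R_\Omega(f)^2}\,(1+t^2+14t).$$

**Step 3: add the other two terms of $\Phi$.** The function $\log|h'|$ is harmonic because $h'\neq0$, and $-\partial_z\partial_{\bar z}\log(1-|z|^2)=(1-|z|^2)^{-2}$. Multiply by $(1-|z|^2)^2$ and use $e^{-2\Phi}=|h'|^2(1-|z|^2)^2/R_\Omega(f)^2$. This is the stated inequality.

**Step 4: local maxima.** There $\partial_z\partial_{\bar z}\Phi=\frac14\Delta\Phi\le0$, so $1\le(1+14t+t^2)e^{-2\Phi}$. Since $t<1$, $1+14t+t^2<16$. $\blacksquare$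

**Example: $\Phi$ need not be subharmonic.** Take $f=k+b\bar k$ with $0<b<1$, so $\omega\equiv b$, $h'(0)=1$, $R_\Omega(0)=1+b$ and $e^{\Phi(0)}=1+b$. By the end of Section 5, $R_\Omega(0)^2L_{ww}(0)=-7$. Then (4) at $z=0$ becomes $-(1+b^2+14b)/(1+b)^2$, and
$$\partial_z\partial_{\bar z}\Phi(0)=1-\frac{1+14b+b^2}{(1+b)^2}=-\frac{12b}{(1+b)^2}<0 .$$
So the plan "$\Phi$ is subharmonic" fails exactly here, and Lemma 2 holds with equality at this point. But $\Phi$ is not large at this point. Lemma 2 does give $\partial_z\partial_{\bar z}\Phi>0$ wherever $e^\Phi\ge4$, and that is all a maximum principle *above the level* $\log4$ needs.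

## 7. Proof of Theorem 1

**Step 1: maps that extend past the closed disk.** *The purpose of this step is to prove the theorem when the boundary behavior of $f$ is under control.* Assume $f$ is harmonic, univalent and sense-preserving in $|z|<1+\eta$ for some $\eta>0$, and $\Omega=f(\mathbb D)$. We call this the *smooth situation*. Then $\Omega$ is bounded, so $\Omega\ne\mathbb C$. The closure of $f(\mathbb D)$ is $f(\overline{\mathbb D})$, the set $f(\mathbb D)$ is open, and $f$ is injective on $\overline{\mathbb D}$. Hence $\partial\Omega=f(\overline{\mathbb D})\setminus f(\mathbb D)=f(\partial\mathbb D)$.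

Let $N=|h'|+|g'|$, a continuous function on $\overline{\mathbb D}$, and $k=\max_{\overline{\mathbb D}}|\omega|<1$. By Lewy's theorem in the larger disk, $\mu=\min_{\overline{\mathbb D}}|h'|>0$. For $z\ne0$ put $z^*=z/|z|$. Since $f(z^*)\in\partial\Omega$ and $f$ stretches lengths by at most $N$,
$$\operatorname{dist}(f(z),\partial\Omega)\le|f(z)-f(z^*)|\le(1-|z|)\max_{[z,z^*]}N. \tag{5}$$
With fact (ii) this gives $R_\Omega(f(z))\le4(1-|z|)\max_{[z,z^*]}N$. Dividing by $|h'(z)|(1-|z|^2)$,
$$e^{\Phi(z)}\le\frac4{1+|z|}\cdot\frac{\max_{[z,z^*]}N}{|h'(z)|} .$$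
By uniform continuity of $N$, $\max_{[z,z^*]}N\le N(z)+\tau(1-|z|)$ with $\tau(s)\to0$ as $s\to0$. Also $N(z)/|h'(z)|=1+|\omega(z)|$, $|h'|\ge\mu$, and $\frac4{1+|z|}\to2$. Therefore
$$e^{\Phi(z)}\le2(1+|\omega(z)|)+o(1)\qquad(|z|\to1), \tag{6}$$
with $o(1)$ uniform in the direction of $z$. So $\limsup_{|z|\to1}e^\Phi\le2(1+k)<4$.

Suppose $\sup_{\mathbb D}e^\Phi\ge4$. By the last inequality $\Phi$ attains its supremum at an interior point, which is a local maximum, and Lemma 2 gives $e^\Phi<4$ there. This is a contradiction. Hence $e^\Phi<4$ on $\mathbb D$.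

**Step 2: general maps, with a non-strict inequality.** *The purpose is to remove the smoothness by exhaustion, and to show $\Omega\neq\mathbb C$.* For $0<r<1$ the map $f_r(z)=f(rz)$ is harmonic, univalent and sense-preserving in $|z|<1/r$, and its analytic part has derivative $rh'(rz)$. Put $\Omega_r=f(r\mathbb D)$. Step 1 for $f_r$ at the point $z/r$, where $|z|<r$, gives
$$R_{\Omega_r}(f(z))<4r\,|h'(z)|\,(1-|z|^2/r^2). \tag{7}$$
As $r\uparrow1$, the domains $\Omega_r$ increase to $\Omega$. If $\Omega=\mathbb C$, then every closed disk about $f(0)$, being compact, would lie in $\Omega_r$ for $r$ near $1$. By fact (i), $R_{\Omega_r}(f(0))\to\infty$. But (7) at $z=0$ bounds this number by $4|h'(0)|$. So $\Omega\ne\mathbb C$. Now let $r\to1$ in (7) for fixed $z$: fact (iii) gives $R_\Omega(f(z))\le4|h'(z)|(1-|z|^2)$, that is, $e^{\Phi}\le4$ on $\mathbb D$.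

**Step 3: strictness.** *The limit lost the strict sign, and Lemma 2 restores it.* If $e^{\Phi(z_1)}=4$ for some $z_1\in\mathbb D$, then by Step 2 the point $z_1$ is an interior maximum of $\Phi$, and Lemma 2 gives $e^{\Phi(z_1)}<4$, a contradiction. So $e^\Phi<4$ on $\mathbb D$, which is the inequality of Theorem 1. For $f\in S_H$, $z=0$ gives $\rho(f)=e^{\Phi(0)}<4$. $\blacksquare$

This answers the problem: $\rho(f)\le4$, indeed $\rho(f)<4$, for every $f\in S_H$. Together with Section 3 it also completes the proof of Theorem 2: every value in $(0,4)$ is taken, and no other value is. $\blacksquare$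

## 8. A weight in $|\omega|^2$: the bound $\sqrt{9+7|b_1|^2}$

The two estimates used in Section 7 were $2(1+|\omega|)$ near the boundary and $\sqrt{1+14|\omega|+|\omega|^2}$ at a maximum. Both reach $4$ only as $|\omega|\to1$. To profit from the value $|\omega(0)|=|b_1|$, we subtract from $\Phi$ a smooth function of $|\omega|^2$ that dominates the logarithms of both. The price is the Laplacian of the weight, and Schwarz–Pick pays it.

**Proof of Theorem 3(a).** Let $M(q)=9+7q$ and $G(q)=\frac12\log M(q)$. In Steps 1–3 we are in the smooth situation of Section 7, and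
$$\Psi=\Phi-G(|\omega|^2),$$
a smooth function on $\mathbb D$. We claim $\Psi\le0$.

**Step 1: the boundary.** *We show $\limsup_{|z|\to1}\Psi\le0$.* For $t\in[0,1]$,
$$9+7t^2-4(1+t)^2=5-8t+3t^2=(1-t)(5-3t)\ge0,$$
so $2(1+|\omega|)\le\sqrt{M(|\omega|^2)}$. Dividing (6) by $\sqrt{M(|\omega|^2)}\ge3$ gives $e^\Psi\le1+o(1)$.

**Step 2: a positive maximum forces an inequality in one variable.** Suppose $m=\sup\Psi>0$. By Step 1 it is attained at some $z_0\in\mathbb D$. Put $t=|\omega(z_0)|<1$, $q=t^2$, $M=M(q)$. With $\partial_z|\omega|^2=\omega'\bar\omega$ and $\partial_z\partial_{\bar z}|\omega|^2=|\omega'|^2$, and with $G'=\frac7{2M}$, $G''=-\frac{49}{2M^2}$,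
$$\partial_z\partial_{\bar z}G(|\omega|^2)=|\omega'|^2(G'+qG'')=|\omega'|^2\,\frac{7M-49q}{2M^2}=|\omega'|^2\,\frac{63}{2M^2} .$$
The Schwarz–Pick lemma for $\omega$ says $|\omega'(z_0)|\le(1-t^2)/(1-|z_0|^2)$. At the maximum $\partial_z\partial_{\bar z}\Psi(z_0)\le0$, so
$$(1-|z_0|^2)^2\,\partial_z\partial_{\bar z}\Phi(z_0)\le(1-|z_0|^2)^2|\omega'(z_0)|^2\,\frac{63}{2M^2}\le\frac{63(1-t^2)^2}{2M^2} .$$
On the other hand, $e^{2\Phi(z_0)}=Me^{2m}>M$, so by Lemma 2 the left side is greater than $1-(1+14t+t^2)/M$. Hence
$$1<\frac{1+14t+t^2}M+\frac{63(1-t^2)^2}{2M^2} .$$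
Multiply by $M$. Since
$$M-(1+14t+t^2)=8-14t+6t^2=(1-t)(8-6t),$$
we may divide by $1-t>0$. Multiplying by $M$ once more,
$$(8-6t)(9+7t^2)<\tfrac{63}2(1-t)(1+t)^2. \tag{8}$$

**Step 3: inequality (8) is false for every $t\in[0,1]$.** *This contradiction proves $\Psi\le0$.* The left side is $72-54t+56t^2-42t^3$. Its derivative $-54+112t-126t^2$ has discriminant $12544-27216<0$, so it is negative and the left side decreases. On the right, $(1-t)(1+t)^2$ has derivative $(1+t)(1-3t)$, so its maximum on $[0,1]$ is $\frac23\cdot\frac{16}9=\frac{32}{27}$ at $t=\frac13$.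

On $[0,0.9]$ the left side is at least its value at $0.9$, namely $72-48.6+45.36-30.618=38.142$, and the right side is at most $\frac{63}2\cdot\frac{32}{27}<37.4$. On $[0.9,1]$ the left side is at least its value $32$ at $t=1$, and the right side is at most $\frac{63}2\cdot0.1\cdot4=12.6$. So (8) never holds.

**Step 4: general $f\in S_H$.** *We pass to the limit at the origin.* Apply $\Psi(0)\le0$ to $f_r(z)=f(rz)$. Its analytic part has derivative $r$ at $0$, and its dilatation is $\omega(rz)$, with value $b_1$ at $0$. So $R_{\Omega_r}(0)\le r\sqrt{9+7|b_1|^2}$. Let $r\to1$ and use fact (iii). For $b_1=0$ the bound is $3$. $\blacksquare$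

## 9. Exterior tangent disks: the bound $\sqrt{1+14k+k^2}$

If $|\omega|\le k$, Lemma 2 bounds $e^\Phi$ at interior maxima by $\sqrt{1+14k+k^2}$. For small $k$ this is close to $1$, and the boundary bound $2(1+k)$ from (6) is now too weak. It used Koebe's factor $4$. Near a *smooth* boundary a domain looks like a half-plane, and the right factor is $2$. The work is to make this precise.

**Proof of Theorem 3(b).** In Steps 1–4 we are in the smooth situation, with $|\omega|\le k<1$ on $\overline{\mathbb D}$.

**Step 1: a uniform exterior disk.** *We show that there is $c>0$ such that for each $p\in\partial\Omega$ some closed disk of radius $c$ meets $\overline\Omega$ only at $p$.* The map $f$ is smooth and injective with positive Jacobian on $|z|<1+\eta$, so it is a diffeomorphism onto an open set $U\supset\overline\Omega$. Let $\phi(w)=|f^{-1}(w)|^2-1$ on $U$. It is smooth, $\overline\Omega=\{w\in U:\phi(w)\le0\}$, $\phi=0$ on $\partial\Omega=f(\partial\mathbb D)$, and $\nabla\phi\ne0$ on $\partial\Omega$ because $|z|^2-1$ has non-zero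 gradient on the circle. Let $m=\min_{\partial\Omega}|\nabla\phi|>0$. Choose $r_0>0$ such that all points within distance $r_0$ of $\partial\Omega$ form a compact subset of $U$, and let $A>0$ bound the operator norm of the Hessian of $\phi$ on this set.

Let $p\in\partial\Omega$, $\nu=\nabla\phi(p)/|\nabla\phi(p)|$, and take any $c>0$ with $2c\le r_0$ and $c<m/A$. Let $w\ne p$ be in the closed disk of radius $c$ about $p+c\nu$. Expanding $|w-p-c\nu|^2\le c^2$ gives $|w-p|^2\le2c\,\nu\cdot(w-p)$. In particular $\nu\cdot(w-p)>0$. Also $|w-p|\le2c\le r_0$, so Taylor's formula on the segment $[p,w]$ yields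
$$\phi(w)\ge m\,\nu\cdot(w-p)-\frac A2|w-p|^2\ge\Big(\frac m{2c}-\frac A2\Big)|w-p|^2>0 .$$
So $w\notin\overline\Omega$. The constant $c$ does not depend on $p$.

**Step 2: a sharper bound for $R_\Omega$.** *We replace Koebe's $4\delta$ by $2\delta+O(\delta^2)$.* Let $w\in\Omega$ and $\delta=\operatorname{dist}(w,\partial\Omega)=|w-p|$ with $p\in\partial\Omega$. Let $q_0$ be the center of the exterior disk at $p$, and $s=|w-q_0|$. By the triangle inequality $s\le\delta+c$. The open disk of radius $\delta$ about $w$ lies in $\Omega$, and the closed disk of radius $c$ about $q_0$ does not meet $\Omega$. So these disks are disjoint and $s\ge\delta+c$. Thus $s=c+\delta$.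

The map $T(w')=1/(w'-q_0)$ sends $\Omega$ into the disk of radius $1/c$ about $0$. Let $F$ be the Riemann map of $\Omega$ with $F(0)=w$. The Schwarz–Pick lemma for $T\circ F$ (scaled by $c$) at $0$ gives
$$\frac{R_\Omega(w)}{s^2}=|(T\circ F)'(0)|\le\frac1c\Big(1-\frac{c^2}{s^2}\Big),$$
because $|T'(w)|=s^{-2}$ and $|T(w)|=s^{-1}$. Hence
$$R_\Omega(w)\le\frac{s^2-c^2}c=2\delta+\frac{\delta^2}c. \tag{9}$$

**Step 3: the boundary values of $\Phi$.** *We show $\limsup_{|z|\to1}e^\Phi\le1+k$.* For $w=f(z)$, (5) says $\delta\le(1-|z|)\max_{[z,z^*]}N$, so $\delta\to0$ uniformly as $|z|\to1$. By (9),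
$$e^{\Phi(z)}\le\frac{2\delta\,(1+\frac\delta{2c})}{|h'(z)|(1-|z|^2)}\le\frac2{1+|z|}\cdot\frac{\max_{[z,z^*]}N}{|h'(z)|}\Big(1+\frac\delta{2c}\Big)=1+|\omega(z)|+o(1),$$
where the middle expression is evaluated as in the derivation of (6). The claim follows from $|\omega|\le k$.

**Step 4: the maximum principle.** *We combine the boundary with the interior.* Note $(1+k)^2=1+2k+k^2\le1+14k+k^2$. If $\sup e^\Phi>\sqrt{1+14k+k^2}$, then by Step 3 the supremum is attained at an interior point. There Lemma 2 gives $e^{2\Phi}\le1+14t+t^2\le1+14k+k^2$ with $t=|\omega|\le k$, a contradiction. Hence $e^\Phi\le\sqrt{1+14k+k^2}$ on $\mathbb D$.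

**Step 5: general $f\in S_H$ with $|\omega|\le k$.** *We remove the smoothness as before.* The map $f_r(z)=f(rz)$ is in the smooth situation, and its dilatation $\omega(rz)$ satisfies $|\omega(rz)|\le k$ on $\overline{\mathbb D}$. Step 4 at $0$ gives $R_{\Omega_r}(0)\le r\sqrt{1+14k+k^2}$. Letting $r\to1$ and using fact (iii), $\rho(f)\le\sqrt{1+14k+k^2}$. $\blacksquare$
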